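# Counting the planar embeddings of a random connected planar graph

## 1. Rotation systems, blocks, networks and labeled branching trees

Graphs are simple (no loops, no multiple edges). Maps may have loops and multiple edges.

**Definition 1.1 (maps, darts, rotation systems).** A *planar map* is a connected graph, loops and multiple edges allowed, drawn on the oriented sphere without crossings, up to orientation-preserving homeomorphism. Each edge consists of two *darts*, one at each end. A *corner* is the angle at a vertex between a dart and the next dart around that vertex. A *rooted* map is a map with a distinguished dart, the root. The *vertex map* (one vertex, no edge) is also counted as a rooted map. A rooted map has no nontrivial automorphism. A *rotation system* on a connected graph is a choice, at every vertex, of a cyclic order of the darts there. It determines a drawing on a closed oriented surface, and it is *planar* if that surface is the sphere, that is, if #vertices − #edges + #faces $=2$.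

*Example.* There are two rooted maps with one edge: the link (two vertices) and the loop (one vertex).

**Definition 1.2 (number of embeddings).** For a connected planar graph $G$ with labeled vertices, $e(G)$ is the number of drawings of $G$ on the sphere up to orientation-preserving homeomorphisms that preserve the labels. A drawing and its mirror image are different unless they coincide as labeled maps.

If $G$ has at least $3$ vertices, a label-preserving homeomorphism fixes every vertex, hence (the graph is simple) every edge and every dart. So $e(G)$ is the number of planar rotation systems of $G$. For $K_1,K_2$ we have $e=1$.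

*Example.* $e(K_4)=2$, although $K_4$ has $2^4=16$ rotation systems. In a planar drawing there are $4$ faces of total degree $12$, so every face is a triangle. If the cyclic order at vertex $1$ is $(2,3,4)$, the faces at $1$ are the triangles $123,134,142$, and they force the order at the other three vertices. The other order at $1$ gives the mirror image.

**Definition 1.3 (the random variable).** For $n\ge3$ and $n-1\le m\le3n-6$, let $G_{n,m}$ be a uniformly random connected planar graph on the vertex set $\{1,\dots,n\}$ with $m$ edges, and $e_{n,m}=e(G_{n,m})\ge1$.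

*Example.* $n=4,m=4$. All $\binom64=15$ graphs are connected: $3$ four-cycles with $e=1$, and $12$ triangles with a pendant edge. In the latter the vertex of degree $3$ has two cyclic orders, both planar, so $e=2$. Thus $\mathbb E(e_{4,4})=\frac{3+24}{15}=\frac95$.

**Definition 1.4 (blocks).** A *block* of a connected graph with at least $2$ vertices is a maximal 2-connected subgraph or a bridge (a $K_2$). We write $d_v$ for the degree of $v$, $k_v$ for the number of blocks containing $v$, and $d_B(v)$ for the degree of $v$ in the block $B$.

*Example.* Two triangles sharing a vertex $v$: two blocks, $d_v=4$, $k_v=2$, $d_B(v)=2$ for both.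

**Definition 1.5 (networks).** A *network* is a graph with at least one edge and with two unlabeled vertices $0,\infty$ (the *poles*), the other vertices being labeled, such that adding the edge $0\infty$ (if absent) gives a 2-connected planar graph or $K_2$. An *item* is one of the following: the edge $0\infty$; an *S-item*, that is, a chain of $j\ge2$ networks from $0$ to $\infty$, none of which is itself a single S-item; or an *H-item*, that is, a 3-connected planar graph on at least $4$ vertices (the *core*) with an ordered root edge $(0,\infty)$, the root edge deleted and every other edge replaced by a network. A network that is not a single S-item is called an *E-network*.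

*Example.* Let $G$ be $K_4$ minus an edge, with vertices $a,b$ of degree $3$ and $c,d$ of degree $2$. With poles $a,b$ it consists of three items: the edge $ab$ and the S-items $a\,c\,b$ and $a\,d\,b$. With poles $a,c$ it consists of two items: the edge $ac$, and an S-item, the chain of the single edge $cb$ and a network between $b$ and $a$ that has the two items $ba$ and $b\,d\,a$.

**Definition 1.6 (labeled Galton–Watson trees).** Let $\lambda_1,\lambda_2,\dots$ be i.i.d. *labels*, each determining a number of children $c_i=c(\lambda_i)\in\{0,1,2,\dots\}$. Read in depth-first preorder they generate a Galton–Watson (GW) tree with $\nu=\min\{n:\sum_{i\le n}(c_i-1)=-1\}$ nodes ($\nu=\infty$ if there is no such $n$). Put $\mathcal F_i=\sigma(\lambda_1,\dots,\lambda_i)$. On $\{\nu=n\}$ we have $\sum_{i\le n}c_i=n-1$.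

*Example.* $(c_1,c_2,c_3,c_4)=(2,0,1,0)$: the root has a leaf and a second child with one leaf below it; $\nu=4$.

**Definition 1.7 (Boltzmann laws).** If a class of objects carries nonnegative weights with finite positive sum, its *Boltzmann law* is the probability law proportional to the weights.

*Example.* Weight $y$ on the link and $1-y$ on the loop, $0<y<1$: the Boltzmann law picks the link with probability $y$.

## 2. Concentration of $\frac1n\log e_{n,m}$

Typically, how many embeddings does a connected planar graph with $n$ vertices and about $\mu n$ edges have? Is this number, on the exponential scale, almost deterministic?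

The source of the problem, "Comptage bijectif et profil des cartes simples" (http://perso.ens-lyon.fr/gregory.miermont/Fusy.pdf), concerns a fixed $\mu\in(1,3)$. The following is quoted there: as $n\to\infty$ and $m/n\to\mu$,
$$\mathbb E(e_{n,m})\sim c_\mu\,b_\mu^{\,n},\tag{2.1}$$
with $c_\mu,b_\mu$ explicit. We do not need the values; $b_\mu$ is the constant in (2.1). The conjecture is that $\frac1n\log e_{n,\lfloor\mu n\rfloor}$ is concentrated around a constant $a_\mu\le\log b_\mu$: there is such a constant with $\frac1n\log e_{n,\lfloor\mu n\rfloor}\to a_\mu$ in probability. It is true, in the following form.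

**Theorem 2.1.** Let $\mu\in(1,3)$. There is a constant $a_\mu$ such that for all integers $n-1\le m_n\le3n-6$ with $m_n/n\to\mu$ and every $\varepsilon>0$ there are $c>0,n_0$ with
$$\mathbb P\Big(\big|\tfrac1n\log e_{n,m_n}-a_\mu\big|>\varepsilon\Big)\le e^{-cn}\qquad(n\ge n_0).$$
In particular (take $m_n=\lfloor\mu n\rfloor$) the conjecture holds. Moreover:

1. $0<a_\mu<\log b_\mu$ (strictly);
2. $\frac1n\log e_{n,m_n}\to a_\mu$ in $L^p$ for all $p<\infty$;
3. $\mu\mapsto a_\mu$ is continuous on $(1,3)$;
4. the speed $n$ is optimal: there are $\varepsilon_0,C>0$ with $\mathbb P(\log e_{n,\lfloor\mu n\rfloor}\ge(a_\mu+\varepsilon_0)n)\ge e^{-Cn}$ and $\mathbb P(\log e_{n,\lfloor\mu n\rfloor}\le(a_\mu-\varepsilon_0)n)\ge e^{-Cn}$ for large $n$.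

## 3. Four vertices, triangulations and trees

**Four vertices.** For $m=3$ there are $16$ trees: $12$ paths with $e=1$ and $4$ stars with $e=2$; the mean is $\frac54$. For $m=4$ the mean is $\frac95$ (Section 1). For $m=5$ the graph is $K_4$ minus an edge, three paths joining $a$ to $b$; the order at $a$ is free ($2$ ways) and forces the order at $b$, so $e=2$. For $m=6$, $e(K_4)=2$.

**The end $m=3n-6$.** A maximal planar graph on $n\ge4$ vertices is 3-connected, and by Whitney's theorem it has exactly two embeddings, so $\frac1n\log e=\frac1n\log2\to0$.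

**The end $m=n-1$.** For a tree $T$ with at least two vertices every rotation system has exactly one face and is planar, so $e(T)=\prod_v(d_v-1)!$. The number of labeled trees with degrees $(d_v)$ is $(n-2)!/\prod_v(d_v-1)!$. Summing $e(T)$ over trees therefore gives $(n-2)!$ times the number of sequences $(d_v-1)_v$ of $n$ nonnegative integers with sum $n-2$:
$$\mathbb E(e_{n,n-1})=\frac{(n-2)!}{n^{n-2}}\binom{2n-3}{n-1},\qquad\tfrac1n\log\mathbb E(e_{n,n-1})\to2\log2-1\approx0.386 .$$
(For $n=4$: $2\cdot10/16=\frac54$.) For the typical value use the Prüfer code: $n-2$ independent uniform letters in $[n]$, in which $v$ occurs $N_v=d_v-1$ times. So $\log e=\sum_v\log N_v!$, and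
$$\tfrac1n\mathbb E\log e=\mathbb E\log\big(\mathrm{Bin}(n-2,\tfrac1n)!\big)\to h:=e^{-1}\sum_{k\ge2}\frac{\log k!}{k!}\approx0.305,\tag{3.1}$$
by Poisson convergence, where $\log k!\le k^2$ and bounded fourth moments give uniform integrability. Changing one letter from $u$ to $v$ changes $\log e$ by $-\log N_u+\log(N_v+1)$, which is at most $\log n$ in absolute value. By the bounded difference inequality, $\mathbb P(|\log e-\mathbb E\log e|>\varepsilon n)\le2\exp(-2\varepsilon^2n^2/((n-2)\log^2n))\to0$. So for trees $\frac1n\log e\to h$ in probability, and $h$ is strictly smaller than the exponential rate of the mean.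

## 4. Where moments fail, and where a sum over blocks gets stuck

**First attempt: moments of $e_{n,m}$.** Since (2.1) gives the first moment, one would try to bound $\mathbb E(e^2)/(\mathbb E e)^2$ and use the inequality $\mathbb P(e\ge\frac12\mathbb Ee)\ge\frac14(\mathbb Ee)^2/\mathbb E(e^2)$. The tree case shows why this cannot work. There, with probability tending to $1$, $\log e\le0.35\,n$, while $\log(\frac12\mathbb Ee)\ge0.38\,n$ for large $n$. So $\mathbb P(e\ge\frac12\mathbb Ee)\to0$ and the ratio of moments tends to infinity. The mean is carried by exponentially rare graphs. By item 1 of Theorem 2.1 the same happens for every $\mu\in(1,3)$. The constant $a_\mu$ cannot be read off from (2.1).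

**Second attempt: take logarithms and add.** We shall prove in Section 11 that
$$\log e(G)=\sum_B\log e(B)+\sum_v\log w_v,$$
with $w_v$ an explicit function of the degrees $d_B(v)$ of $v$ in its blocks. The block structure is a GW tree whose labels are sets of blocks, so one would like to repeat the tree computation, with labels in place of Prüfer letters. This gets stuck at two points.

* A label contains blocks of arbitrary size. All that will be known about the number of children is $\mathbb Ec\le1$. So there are no exponential moments available for $\log e(B)$, and a single block might contain a positive fraction of the vertices. One has to know the behavior of $\log e(B)$ inside a large block.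
* The factors $w_v$ depend on degrees inside blocks, so one also has to know the degree statistics of large blocks. Blocks can be decomposed further, along networks, until one reaches 3-connected cores $K$. By Whitney's theorem $\log e(K)=\log2$ is trivial, but the degree sums $\sum_ut^{\deg u}$ of $K$ are needed, and $K$ has no further decomposition.

**What gets past these points.** First, every functional $f$ of an object is compared with the size $s$ of *the same object*, and only the error is required to have exponential moments: $|f-as|\le\varepsilon s+(\text{error})$ for every $\varepsilon>0$. This relation, written $f\simeq as$, passes through GW trees however heavy the tail of $s$ is (Sections 6 and 7). Second, at the bottom level the decomposition is run backward. General planar maps have 3-connected maps as cores, and the vertex degrees of general planar maps are label counts of an explicit two-type GW tree (Section 8). If a 3-connected map $K$ has unusual degrees, then so has, with probability at least $\frac12$, the random planar map built on $K$. Since probability $\frac12$ is enough,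 the weak law of large numbers suffices for that construction (Section 9). Then we climb: networks and 2-connected graphs (Section 10), connected graphs (Section 11), a fixed number of edges (Section 12).

## 5. The quoted facts, with a check of each

**(F1)** Bouttier–Di Francesco–Guitter (*Planar maps as labeled mobiles*, EJC 11 (2004) R69; also Bouttier–Guitter, CMP 309 (2012)). Consider rooted planar maps with root face of degree $2$ and a marked vertex, with weight $u$ per unmarked vertex and $g_k$ per non-root face of degree $k$. Their generating function is $[s^0]P(s)^2=2R+T^2$, where $P(s)=s+T+R/s$ and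
$$R=u+\sum_{k\ge1}g_k[s^{-1}]P^{k-1},\qquad T=\sum_{k\ge1}g_k[s^0]P^{k-1}$$
as formal power series in $u,g_1,g_2,\dots$. *Check:* for $g=0$ this is $2u$, the link with either vertex marked.

**(F2)** Arquès (see Bender–Canfield–Richmond, JCTA 63 (1993)). $\Phi(\alpha,\beta)=\sum\alpha^{\#\text{vertices}}\beta^{\#\text{faces}}$ over rooted planar maps (vertex map included) equals $\hat p\hat q(1-2\hat p-2\hat q)$, where $\hat p,\hat q$ are the power series with $\alpha=\hat p(1-\hat p-2\hat q)$, $\beta=\hat q(1-2\hat p-\hat q)$. *Check:* $\hat p=\alpha(1+\alpha+2\beta+\cdots)$, $\hat q=\beta(1+2\alpha+\beta+\cdots)$ give $\Phi=\alpha\beta(1+\alpha+\beta+\cdots)$: vertex map, link, loop.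

**(F3a)** Tutte: a rooted map with at least one edge is, uniquely, a rooted non-separable map (link and loop included) with a rooted map inserted in the corner following each dart.

**(F3b)** (Trakhtenbrot, Tutte, Walsh) A *map network* is what remains of a rooted non-separable planar map with at least $2$ edges after deleting the root edge; the ends of that edge are the poles. A map network is, in exactly one way, a single edge; or a series composition of a non-series network followed by a network; or a parallel composition of a non-parallel network followed by a network; or a rooted simple 3-connected map with at least $4$ vertices, root edge deleted, with every other edge replaced by a network. All these compositions are networks. *Check of (a),(b):* let $M$ be the generating function of rooted maps, $x$ per non-root vertex and $z$ per edge. Up to order $z^2$, $M=1+(1+x)zM^2+x(zM^2)^2+\cdots$, the last term from the digon. At $x=1$ the coefficient of $z^2$ is $2\cdot2\cdot2+1=9$, the number of rooted maps with two edges.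

**(F3c)** The analogous statement for graphs: a network (Definition 1.5) is, uniquely, a nonempty set of items sharing only the poles, the edge $0\infty$ occurring at most once; all such compositions are networks.

**(F3d)** Whitney: a labeled 3-connected planar graph with at least $4$ vertices has exactly two planar rotation systems.

**(F4)** The number of rooted planar maps with $m$ edges is at most $12^m$ (Tutte). *Check:* $1,2,9\le1,12,144$.

**(F5)** Kreweras: the number of non-crossing partitions of $[d]$ with $m_i$ parts of size $i$ and $k$ parts in total is $d!/((d-k+1)!\prod m_i!)$. *Check:* $d=4$, two parts of size $2$: $24/(6\cdot2)=2$.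

**(F6)** MacLane 1937, Di Battista–Tamassia 1996: the embeddings of a 2-connected planar graph with at least $3$ vertices number $2^{\#R}\prod_P(\deg P-1)!$, over the R- and P-nodes of its SPQR tree. *Check:* $K_4$ minus an edge has one P-node, of degree $3$, and no R-node: $2!=2$.

**(F7)** (Harris; Athreya–Ney, Ch. V.) A two-type GW process with finite mean matrix with positive entries, in which some node has at least $2$ children with positive probability, dies out a.s. if and only if the Perron root of the mean matrix is $\le1$. For one type: if $P(c=0)>0$ and the tree is a.s. finite, then $\mathbb Ec\le1$.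

## 6. Comparison with a size, up to errors with exponential moments

All spaces are countable or products of such, with a finite measure.

**Definition 6.1.** A variable $Z\ge0$ is *light* if $\int e^{\theta Z}<\infty$ for some $\theta>0$; a real $Z$ is light if $|Z|$ is.

*Example.* If $\kappa$ is Poisson$(\Lambda)$, then $\kappa\log\kappa$ (with $0\log0=0$) is light: $\sum_k\frac{\Lambda^k}{k!}k^{\theta k}<\infty$ for $\theta<1$ because $k!\ge(k/e)^k$. A variable with $P(Z=n)=\frac6{\pi^2n^2}$ is not light.

Constants are light (the measure is finite), sums and multiples of light variables are light (Cauchy–Schwarz), and a variable bounded by a light one is light.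

**Definition 6.2.** For $s\ge0$, $f\simeq as$ means: for every $\varepsilon>0$, $|f-as|\le\varepsilon s+(\text{a light variable})$. Equivalently, for every $\varepsilon>0$ there is $\theta>0$ with $\int e^{\theta(|f-as|-\varepsilon s)}<\infty$.

(The smallest possible light variable is $(|f-as|-\varepsilon s)^+$, and $e^{\theta x^+}\le1+e^{\theta x}$.)

*Example.* Let $P(s=n)=\frac6{\pi^2n^2}$ and, given $s=n$, let $f$ be $\mathrm{Bin}(n,\frac12)$. Neither $s$ nor $f$ is light, but $f\simeq\frac12s$: since $\mathbb E[e^{\pm\theta(f-s/2)}|s=n]=\cosh(\theta/2)^n\le e^{n\theta^2/8}$, we get $\mathbb E[e^{\theta(|f-s/2|-\varepsilon s)}|s=n]\le2e^{n(\theta^2/8-\theta\varepsilon)}\le2$ for $\theta\le8\varepsilon$.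

**Lemma 6.3.**

* (L1) $f\simeq as$, $g\simeq bs$ imply $xf+yg\simeq(xa+yb)s$.
* (L2) $f\simeq as$, $s\simeq bt$ with $t\ge0$ imply $f\simeq ab\,t$.
* (L3) $f\ge0$, $f\simeq as$, $a>0$ imply $s\simeq a^{-1}f$.
* (L4) If for each $\delta>0$ there are $f_\delta\simeq a_\delta s$ with $|f-f_\delta|\le\delta s+$light, then $f\simeq as$ for some $a$.
* (L5) The relation is preserved when the measure is replaced by one dominated by a constant times it, in particular under restriction.
* (L6) If $s$ is light and $|f|\le Cs+$light, then $f\simeq as$ for every $a$.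

*Proof.* (L1), (L5), (L6) are immediate. (L2): $|f-abt|\le|f-as|+|a||s-bt|\le\varepsilon s+|a|\varepsilon t+$light, and $s\le(|b|+1)t+$light. (L3): for $\varepsilon<a/2$, $as\le f+\varepsilon s+$light gives $s\le\frac2a(f+\text{light})$, so $|s-f/a|\le\frac1a(\varepsilon s+\text{light})\le\frac{2\varepsilon}{a^2}f+$light. (L4): comparing $f_\delta$ and $f_{\delta'}$ through $f$, $|a_\delta-a_{\delta'}|s\le2(\delta+\delta')s+$light. If $s$ is not light, this forces $|a_\delta-a_{\delta'}|\le2(\delta+\delta')$; let $a=\lim_{\delta\to0}a_\delta$, so that $|a-a_\delta|\le2\delta$ and $|f-as|\le|f-f_\delta|+|f_\delta-a_\delta s|+|a_\delta-a|s\le4\delta s+$light. If $s$ is light, then $f$ is light and (L6) applies. ∎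

**Lemma 6.4 (compound sums).** Let $\lambda$ consist of a Poisson$(\Lambda)$ number of i.i.d. items, $f(\lambda)=\sum_jf_j$, $c(\lambda)=\sum_jc_j$, $c_j\ge0$, with $f_j\simeq ac_j$ under the item law. Then $f(\lambda)\simeq ac(\lambda)$. The same holds if $\lambda$ consists of several independent such families with the same slope $a$ and possibly an independent bounded extra contribution to $f$, and it persists when the law of $\lambda$ is conditioned on an event of positive probability.

*Proof.* $|f-ac|-\varepsilon c\le\sum_j(|f_j-ac_j|-\varepsilon c_j)$ and $\mathbb E\prod_je^{\theta(|f_j-ac_j|-\varepsilon c_j)}=\exp\big(\Lambda(\mathbb E[e^{\theta(|f_1-ac_1|-\varepsilon c_1)}]-1)\big)<\infty$ for suitable $\theta$. For several families multiply; for conditioning use (L5). ∎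

## 7. Additive functionals of Galton–Watson trees

We use the setting of Definition 1.6 and assume $\nu<\infty$ a.s. and $P(c=0)>0$. Then $\mathbb Ec\le1$ by (F7). Note $\{i\le\nu\}\in\mathcal F_{i-1}$. Quantities attached to node $i$ are set to $0$ for $i>\nu$, except $c_i$ and functions of $\lambda_i$ alone, which are defined for all $i$.

**Lemma 7.1.** Let $(Y_i)$ be adapted. If for each $\varepsilon>0$ there is $\theta>0$ with $\mathbb E[e^{\theta(\pm Y_i-\varepsilon c_i-\varepsilon)}|\mathcal F_{i-1}]\le1$ for all $i$ and both signs, then $\sum_{i\le\nu}Y_i\simeq0\cdot\nu$.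

(Where $Y_i=0$ the condition is automatic, since $c_i\ge0$.)

*Proof.* Multiplying conditional expectations, $\mathbb E\exp(\pm\theta\sum_{i\le n}Y_i-\theta\varepsilon\sum_{i\le n}c_i-\theta\varepsilon n)\le1$. On $\{\nu=n\}$ we have $\sum_{i\le n}c_i\le n$. Hence $\mathbb E[e^{\theta(|\sum_{i\le n}Y_i|-3\varepsilon n)};\nu=n]\le2e^{-\theta\varepsilon n}$. Sum over $n$. ∎

Here the child numbers of *all* nodes add up to less than $\nu$, so an error $\varepsilon c_i$ at each node is harmless even if $c_i$ has a heavy tail.

**Lemma 7.2.** If $W$ is integrable on a probability space, $\mathbb EW<0$ and $W^+$ is light, then $\mathbb Ee^{\theta W}\le1$ for all small $\theta>0$.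

*Proof.* By convexity $(e^{\theta W}-1)/\theta\downarrow W$ as $\theta\downarrow0$, and this is integrable for small $\theta$ (it is at least $W$ and at most $(e^{\theta W^+}-1)/\theta$). By monotone convergence $(\mathbb Ee^{\theta W}-1)/\theta\to\mathbb EW<0$. ∎

**Lemma 7.3.** If $g(\lambda)\simeq\alpha\,c(\lambda)$ under the label law, then $\sum_{i\le\nu}g(\lambda_i)\simeq A\nu$ with $A=\mathbb Eg+\alpha(1-\mathbb Ec)$.

*Proof.* $|g-\alpha c|\le\varepsilon c+$light is integrable, as $\mathbb Ec\le1$. Put $Y_i=g(\lambda_i)-\alpha c_i-\mathbb E[g-\alpha c]$ for $i\le\nu$, and $W=\pm Y-\varepsilon c-\varepsilon$. Then $\mathbb EW<0$, and $W^+\le(|g-\alpha c|-\varepsilon c)^++$const is light. By Lemmas 7.2 and 7.1, $\sum_{i\le\nu}Y_i\simeq0\cdot\nu$. Finally $\sum_{i\le\nu}g(\lambda_i)=\sum_{i\le\nu}Y_i+\alpha(\nu-1)+\nu\,\mathbb E[g-\alpha c]$, because $\sum_{i\le\nu}c_i=\nu-1$. ∎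

*Example.* If $c$ is Poisson$(1)$ and $g=\log c!$, then $g$ is light, so $\alpha=0$ is allowed and $\sum_{i\le\nu}\log c_i!\simeq h\nu$ with the $h$ of (3.1).

## 8. Vertex degrees in general planar maps

For a map $\mathcal M$ let $v(\mathcal M),m(\mathcal M)$ be its numbers of vertices and edges, and $\hat N_t(\mathcal M)=\sum_ut^{\deg u}$ over its vertices, $t\in(0,1)$.

**Step 1: a parametrization.** *Purpose: explicit points $(x,z)$ at which all generating functions can be evaluated, indexed so that the map-network series will have a prescribed value $w$.* Fix $w>0$. For $U>0$ put $V=w(1+U)^2$, $\sigma=1+U+V$, $\xi=U/\sigma$, $\zeta=V/\sigma$, $M_0=1+\xi+\zeta-3\xi\zeta$,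
$$p=\frac{\xi(1-\zeta)}{M_0},\quad q=\frac{\zeta(1-\xi)}{M_0},\quad\alpha=p(1-p-2q),\quad\beta=q(1-2p-q),\quad x=\alpha/\beta,\quad z=\beta.$$
Since $\xi+\zeta<1$, we have $\xi\zeta\le\frac14(\xi+\zeta)^2\le\frac14(\xi+\zeta)$ and $M_0>0$. The numerators over $M_0$ are: for $1-p-2q$, $1+\xi+\zeta-3\xi\zeta-\xi+\xi\zeta-2\zeta+2\xi\zeta=1-\zeta$; for $1-2p-q$, by symmetry, $1-\xi$; and for $1-2p-2q$, $1-\xi-\zeta+\xi\zeta$. So
$$1-p-2q=\tfrac{1-\zeta}{M_0},\quad1-2p-q=\tfrac{1-\xi}{M_0},\quad1-2p-2q=\tfrac{(1-\xi)(1-\zeta)}{M_0},\quad x=\frac{\xi(1-\zeta)^2}{\zeta(1-\xi)^2}=\frac U{w(1+V)^2},\tag{8.1}$$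
where the last equality uses $1-\zeta=\frac{1+U}\sigma$, $1-\xi=\frac{1+V}\sigma$, $V=w(1+U)^2$. The function $(1+\frac1U)(1+\frac1V)$ decreases strictly in $U$ from $\infty$ to $1$; let $U_0=U_0(w)$ be the point where it equals $4$. We consider $0<U\le U_0$, that is, $(1+U)(1+V)\ge4UV$, that is, $(1-\xi)(1-\zeta)\ge4\xi\zeta$. Since $V'=2V/(1+U)$,
$$\frac{d\log x}{dU}=\frac1U-\frac{2V'}{1+V}=\frac{(1+U)(1+V)-4UV}{U(1+U)(1+V)},\tag{8.2}$$
so $x$ increases strictly on $(0,U_0]$, from $0$ to $x_0(w):=x(U_0)$.

**Step 2: convergence and values.** *Purpose: to show that (F2) holds numerically at these points, up to and including $U_0$.* The series $\hat p,\hat q$ solve the positive system $\hat p=\alpha/(1-\hat p-2\hat q)$, $\hat q=\beta/(1-2\hat p-\hat q)$. At numerical $(\alpha,\beta)$ as above their sums are the limit of the iteration from $0$, that is, the minimal nonnegative solution, which is $\le(p,q)$ componentwise because $(p,q)$ is a nonnegative solution with $p+2q<1$, $2p+q<1$. Let $h\ge0$ be the difference between $(p,q)$ and the minimal solution, and suppose $h\ne0$. The right-hand sides are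 strictly convex functions of $p+2q$ and of $2p+q$, and these two numbers differ at the two solutions. So $h<Jh$ componentwise, with $J$ the Jacobian at $(p,q)$. Since $\alpha/(1-p-2q)^2=p/(1-p-2q)=\xi$ and likewise $q/(1-2p-q)=\zeta$, $J=\begin{pmatrix}\xi&2\xi\\2\zeta&\zeta\end{pmatrix}$. Now $\det(I-J)=(1-\xi)(1-\zeta)-4\xi\zeta\ge0$, and the smaller eigenvalue is at most half the trace, $(\xi+\zeta)/2<1$; hence the Perron root $\varrho$ of $J$ is $\le1$. With a positive left Perron vector $\ell$, $\ell h<\ell Jh=\varrho\,\ell h\le\ell h$, a contradiction. So the sums of $\hat p,\hat q$ are $p,q$.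

These are absolutely convergent series, so $\Phi=\hat p\hat q(1-2\hat p-2\hat q)$ converges at $(\alpha,\beta)$ with value $pq(1-2p-2q)$. Let $M(x,z)=\sum x^{v-1}z^m$ over rooted maps ($m$ edges, vertex map $=1$). With $\alpha=xz$, $\beta=z$ and Euler's formula #vertices + #faces $=m+2$ we have $M=\Phi/(xz^2)=\Phi/(\alpha\beta)$, so
$$M=\tfrac{1-2p-2q}{(1-p-2q)(1-2p-q)}=M_0,\qquad zM^2=\zeta(1-\xi)^2,\qquad xzM^2=\xi(1-\zeta)^2.\tag{8.3}$$
Moreover $\partial_\beta\Phi=\hat p$ and $\partial_\alpha\Phi=\hat q$ as formal series. Indeed, omit the hats, put $c=1-2p-2q$ and let $d\alpha=c\,dp-2p\,dq=0$. Then $dp=\frac{2p}cdq$, $d\beta=c\,dq-2q\,dp=\frac{c^2-4pq}cdq$, and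
$$d\Phi=qc\,dp+pc\,dq-2pq(dp+dq)=\Big(pc-\frac{4p^2q}c\Big)dq=p\,d\beta;$$
the second identity follows by symmetry. Since $\hat p,\hat q$ converge at our point, $\beta\hat p+\alpha\hat q=\sum(\#\text{vertices}+\#\text{faces})\,\alpha^{\#\text{vertices}}\beta^{\#\text{faces}}$ is finite, and as this factor is $m+2$,
$$\partial_zM(x,z)<\infty.\tag{8.4}$$

**Step 3: degrees as label counts.** *Purpose: to translate degree numbers into a two-type GW forest.* Let $\mathsf m_0$ be the measure $x^vz^m$ on rooted planar maps with at least one edge, with $(x,z)$ as in Step 1, $0<U\le U_0$. It is finite by Step 2.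

**Proposition 8.1.** Under $\mathsf m_0$: $m\simeq b_0v$ for some $b_0>0$, and for every $t\in(0,1)$, $\hat N_t\simeq a_0(t)v$ for some $a_0(t)$.

Pass to the dual map and double its root edge, creating a root face of degree $2$. This is injective (close the root face) and preserves the vertices of the dual; the non-root faces of the new map are the faces of the dual with their degrees, so they correspond to the vertices of $\mathcal M$ with theirs. Let $n_k$ be the number of non-root faces of degree $k$. Then $v(\mathcal M)=\sum n_k$, $2m(\mathcal M)=\sum kn_k$, $\hat N_t(\mathcal M)=\sum t^kn_k$, and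
$$x^vz^m=\prod_kg_k^{n_k},\qquad g_k=x\,z^{k/2}.$$
Marking a vertex of the dual only increases the measure. So by (L5) it suffices to prove the claims for the law of $(n_k)$ under the marked measure in (F1) with $u=1$, $g_k=xz^{k/2}$.

*The system of (F1) has a finite solution.* If $\sqrt z(T+2\sqrt R)<1$, put $\Delta=(1-\sqrt zT)^2-4zR>0$ and $s_\pm=\frac{1-\sqrt zT\pm\sqrt\Delta}{2\sqrt z}$. Partial fractions of $\frac1{1-\sqrt zP(s)}=\frac{-s}{\sqrt z(s-s_+)(s-s_-)}$ on the circle $|s|=\sqrt R$ give
$$\frac1{1-\sqrt zP(s)}=\frac1{\sqrt\Delta}\Big(\sum_{j\ge0}(s_-/s)^j+\sum_{j\ge1}(s/s_+)^j\Big),\qquad[s^{-j}]\frac1{1-\sqrt zP(s)}=\frac{s_-^j}{\sqrt\Delta}\quad(j\ge0).$$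
So the system reads $T=x\sqrt z/\sqrt\Delta$, $R=1+T\,s_-$. It is solved by $\sqrt zT=p$, $zR=q(1-p-q)$. Indeed, then $\Delta=(1-p)^2-4q(1-p-q)=(1-p-2q)^2$, so $\sqrt\Delta=1-p-2q>0$; as $1-p>0$ and $R>0$, this means $\sqrt z(T+2\sqrt R)<1$. The first equation, multiplied by $\sqrt z\sqrt\Delta$, is $p(1-p-2q)=xz=\alpha$. The second, multiplied by $z$, is $q(1-p-q)=z+\frac p2(1-p-(1-p-2q))=q(1-2p-q)+pq$. Both are true. Hence the minimal nonnegative solution, from now on denoted $(R,T)$, is finite, it satisfies $\sqrt z(T+2\sqrt R)<1$, and $R\ge1$, $T\ge g_1>0$. It is the sum of the formal series in (F1).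

*GW structure.* Iterating the positive system from $0$ shows that $R$ (resp. $T$) is the total weight of finite two-type trees with root of type $R$ (resp. $T$), built as follows. A $T$-node carries a label ($k$, path of length $k-1$ from $0$ to $0$ with steps $0,\pm1$), of weight $g_k$. An $R$-node is a leaf, of weight $1$, or carries a label ($k$, path of length $k-1$ from $0$ to $-1$), of weight $g_k$. Each level step has a $T$-child and each down step an $R$-child. Give an $R$-node (resp. $T$-node) a label of weight $g$ with $i$ $R$-children and $j$ $T$-children with probability $gR^iT^j/R$ (resp. $gR^iT^j/T$). By the system these are probabilities. In the product over the nodes of a finite tree, the factors $R,T$ of all non-root nodes cancel, so a finite tree with $R$-root (resp. $T$-root) has GW probability weight$/R$ (resp. weight$/T$). Summing over finite trees gives $1$, so both GW trees are a.s. finite.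

In $2R+T^2$ the coefficient of each monomial $\prod g_k^{n_k}$ counts both the marked maps with face numbers $(n_k)$ and the forests (one $R$-tree, in two copies, or two $T$-trees) with $n_k$ nodes of label $k$. So, up to a constant factor, the law of $(n_k)$ under the marked measure is the law of the label counts in a random forest with one $R$-root or two $T$-roots, consisting of independent GW trees.

From $[s^j]P^{k-1}\le R^{-j/2}P(\sqrt R)^{k-1}=R^{-j/2}(T+2\sqrt R)^{k-1}$ and $\sqrt z(T+2\sqrt R)<1$, the label $k$, hence also the child numbers ($\le k-1$), have exponential tails. The mean matrix $\mathbf M$ has positive entries: for an $R$-node, $k=2$ gives an $R$-child, and $k=3$ the path (level, down), a pair $T,R$; for a $T$-node, $k=2$ gives a $T$-child and $k=3$ also (up, down), an $R$-child. Nodes with two children occur. By (F7) its Perron root $\varrho$ is $\le1$.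

**Step 4: concentration in the forest; proof of Proposition 8.1.** *Purpose: to show that all label counts are proportional to each other up to light errors.* Explore the forest node by node in depth-first order; the type of the $i$-th node is $\mathcal F_{i-1}$-measurable. Let $\nu$ be the total number of nodes and $n=(n_R,n_T)$ the row vector of type counts. Let $b$ be a function of type and label with exponential moments and type means $\bar b$. Lemma 7.2, applied for each type to $W=\pm(b-\bar b)-\varepsilon$, gives $\mathbb E[e^{\pm\theta(b-\bar b)-\theta\varepsilon}|\mathcal F_{i-1}]\le1$ for small $\theta$. As in Lemma 7.1, $\mathbb E[e^{\theta|\sum(b-\bar b)|-2\theta\varepsilon\nu};\nu=n']\le2e^{-\theta\varepsilon n'}$ for all $n'$, so $\sum(b-\bar b)\simeq0\cdot\nu$. Apply this to the numbers of $R$- and $T$-children: all nodes but at most two are children, so $|n(I-\mathbf M)|\le\varepsilon\nu+$light for each $\varepsilon$.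

If $\varrho<1$, pair with a positive right eigenvector $\varpi$: $(1-\varrho)\,n\varpi\le\varepsilon C\nu+$light, so $\nu$ is light. If $\varrho=1$, let $\ell>0$ with $\ell_R+\ell_T=1$ be the left eigenvector. The map $h\mapsto h(I-\mathbf M)$ has kernel $\mathbb R\ell$, so it is injective on $\{h_R+h_T=0\}\ni n-\nu\ell$, and therefore $|n-\nu\ell|\le C|n(I-\mathbf M)|\le\varepsilon\nu+$light for all $\varepsilon$. Hence $\sum b=\sum(b-\bar b)+n\bar b\simeq(\ell\bar b)\nu$ for every such $b$.

Apply this to $v=\sum\mathbf1[\text{non-leaf}]$, $2m=\sum_{\text{non-leaf}}k$, $\hat N_t=\sum_{\text{non-leaf}}t^k$. If $\varrho=1$, the slopes of $v$ and $2m$ are at least $\ell_T>0$ (a $T$-node is never a leaf and has $k\ge1$), and (L3), (L2) give the proposition. If $\nu$ is light, then $v,\hat N_t\le\nu$ are light, and so is $2m\le C\nu+|\sum(b-\bar b)|$ with $b=k$; (L6) applies, with $b_0=1$. ∎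

## 9. Deconvolution: degrees in 3-connected maps

Let $\tau(x,w)=\sum_Kx^{v(K)-2}w^{m(K)-1}$ over rooted 3-connected (simple, at least $4$ vertices) planar maps, and $N_\chi(K)=\sum_u\chi^{\deg u}$. Recall $\frac32v(K)\le m(K)\le3v(K)$.

**Proposition 9.1.** Let $r,w>0$ with $\tau(r,w)<\infty$. Under the measure $r^{v(K)}w^{m(K)}$: $m\simeq b_Tv$ with $b_T>0$, and for each $\chi\in(0,1)$, $N_\chi\simeq a_T(\chi)v$.

**Step 1: composition.** *Purpose: to express $\tau$ through general maps, at the points of Section 8.* By (F3a), $M=1+\hat B(x,zM^2)$, where $\hat B$ counts rooted non-separable maps by $x^{v-1}z_2^m$: an edge has two darts, hence two inserted maps. By (F3b), $\hat B=z_2(1+x)+xz_2N(x,z_2)$, where $N$ counts map networks by $x^{\#\text{internal vertices}}z_2^m$, and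
$$N=z_2+N_S+N_P+\tau(x,N),\qquad N_S=(N-N_S)xN,\qquad N_P=(N-N_P)N.$$
Thus formally
$$xzM^2\,N(x,zM^2)=M-1-(1+x)zM^2.\tag{9.1}$$
For $0<U\le U_0(w)$ the right side is finite by (8.3). All series have nonnegative coefficients, so $N(x,zM^2)$ converges, and
$$N(x,zM^2)=\frac{\xi+\zeta-3\xi\zeta-\zeta(1-\xi)^2-\xi(1-\zeta)^2}{\xi(1-\zeta)^2}=\frac{\xi\zeta(1-\xi-\zeta)}{\xi(1-\zeta)^2}=\frac V{(1+U)^2}=w.$$
Hence $N_S,N_P,\tau(x,N)\le N$ are finite, $N_S=\frac{xw^2}{1+xw}=w-\frac w{1+xw}$, $N_P=\frac{w^2}{1+w}=w-\frac w{1+w}$, and
$$\tau(x,w)=w\Big(\tfrac1{1+xw}+\tfrac1{1+w}-1\Big)-Q,\qquad Q=zM^2=\zeta(1-\xi)^2=\tfrac{V(1+V)^2}{(1+U+V)^3}\tag{9.2}$$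
for $x=x(U)$, $0<U\le U_0$. Differentiate (9.1) in $z$ coefficientwise. On the left, one of the two nonnegative terms is $xzM^2\,\partial_z[N(x,zM^2)]$; on the right, the derivative is at most $\partial_zM$ coefficientwise. So by (8.4)
$$\partial_z[N(x,zM^2)]<\infty.\tag{9.3}$$

**Step 2: the radius of convergence.** *Purpose: to show that for fixed $w$ the radius of convergence of $\tau(\cdot,w)$ is exactly $x_0(w)$, so that every $(r,w)$ with $\tau(r,w)<\infty$ is dominated by a point that Section 8 covers.* By Step 1, $\tau(\cdot,w)$ converges at $x_0(w)$. We show that it is not analytic there. With $\sigma=1+U+V$ and $\sigma'=\frac{1+U+2V}{1+U}$,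
$$\frac{d\log Q}{dU}=\frac2{1+U}+\frac{4V}{(1+U)(1+V)}-\frac{3(1+U+2V)}{(1+U)\sigma}=\frac{-(1+U+V-3UV)}{(1+U)(1+V)\sigma}.$$
(Numerator: $(2+6V)\sigma-3(1+V)(1+U+2V)=-(1+U)+3(1+U)V-4V$.) The numerator in (8.2) is also $1+U+V-3UV$. Dividing, $x\,\partial_xQ=-G$ with $G=\frac{QU}\sigma$. At $U_0$ we have $\sigma=3UV$ and $\frac{d\log Q}{dU}=0$, so there
$$\frac{d\log G}{dU}=\frac1U-\frac{\sigma'}\sigma=\frac{(1+U)\sigma-U(1+U+2V)}{U(1+U)\sigma}=\frac{\sigma-UV}{U(1+U)\sigma}=\frac{2UV}{U(1+U)\sigma}>0,$$
while $dU/dx\to\infty$ as $x\uparrow x_0$ by (8.2). By (9.2), $x\partial_x\tau=x\partial_x\frac w{1+xw}+G$. Hence $\partial_x(x\partial_x\tau)$ is unbounded as $x\uparrow x_0$, and $\tau(\cdot,w)$ is not analytic at $x_0$.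

So $\tau(r,w)<\infty$ implies $r\le x_0(w)$ and $r^vw^m\le x_0(w)^vw^m$. By (L5) it suffices to prove the proposition for $r=x:=x_0(w)$.

**Step 3: building a general map on a core.** *Purpose: to realize the measure $x^vw^m$ on cores inside $\mathsf m_0$.* Take $U=U_0(w)$ and the corresponding $(x,z)$. Given a rooted 3-connected $K$, orient its edges by a rule depending only on the rooted map. Replace each non-root edge by an independent map network with Boltzmann law at $(x,z_2=zM^2)$ (total mass $w$). Then insert, in the corner following each dart, including the two darts of the root edge, an independent rooted map with Boltzmann law at $(x,z)$ (total mass $M$). Root the result $\mathcal M$ at the root dart of $K$. By (F3a,b) the construction is injective. The $\mathsf m_0$-mass of the objects built from $K$ is $x^{v(K)}\cdot zM^2\cdot w^{m(K)-1}=\frac{zM^2}wx^{v(K)}w^{m(K)}$, with conditional law the product law $P_K$ just described. Hence if $X\simeq a\,v(\mathcal M)$ under $\mathsf m_0$, then for each $\varepsilon>0$ there is $\theta>0$ with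
$$\sum_Kx^{v(K)}w^{m(K)}E_K\big[e^{\theta(|X-av(\mathcal M)|-\varepsilon v(\mathcal M))}\big]<\infty.\tag{9.4}$$

**Step 4: the law of large numbers for the attached pieces.** *Purpose: to express $v,m,\hat N_t$ of $\mathcal M$ through $K$, with probability at least $\frac12$.* Each non-root edge $j$ yields a decorated network (the network with the maps in the corners of its darts) with $\hat m_j$ edges and $\hat v_j$ non-pole vertices. It is connected, so $\hat v_j+2\le\hat m_j+1$. The decorated networks are i.i.d. over $j$, and $\mathbb E\hat m_j=\frac zw\partial_z[N(x,zM^2)]=:\bar m<\infty$ by (9.3). Put $\bar v=\mathbb E\hat v_j$, and $\bar I=\mathbb EI_j$ for $I_j=\sum_{\text{non-pole}}t^{\deg}\le\hat v_j$. The two root darts contribute one edge and two inserted maps, whose sizes are finite random variables with a law not depending on $K$.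

A core vertex $u$ has degree $D(u)=\sum_{\text{darts of }K\text{ at }u}Y$, where $Y\ge1$ is the contribution of the decorated network at that pole (or of the root edge with its map). $K$ has no loops, so the darts at $u$ belong to different edges and their contributions are independent. For non-root edges $Y$ has the same law at both poles, because reversing the root dart of the non-separable map that defines the network is a weight-preserving bijection exchanging the poles. Put $\chi_0(t)=\mathbb Et^Y$ and $\chi=\chi_0(t)$. Then $|E_K\sum_ut^{D(u)}-N_\chi(K)|\le2$, since only the two ends of the root edge differ. The variance of $\sum_ut^{D(u)}$ under $P_K$ is at most $v(K)+2m(K)\le3m(K)$, since the terms lie in $[0,1]$ and only equal or adjacent vertices are correlated.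

By the weak law of large numbers, Chebyshev's inequality and tightness of the root-edge contributions, for every $\varepsilon'\in(0,1)$ there is $m_0$ such that for $m(K)\ge m_0$, with $P_K$-probability at least $\frac12$, up to errors of absolute value $\le\varepsilon'm(K)$,
$$v(\mathcal M)\approx v(K)+\bar v\,m(K),\qquad m(\mathcal M)\approx\bar m\,m(K),\qquad\hat N_t(\mathcal M)\approx N_\chi(K)+\bar I\,m(K),$$
and then $v(\mathcal M)\le C_0m(K)$ with $C_0=\bar v+2$.

**Step 5: conclusion for $K$.** *Purpose: to read off the statistics of $K$ from those of $\mathcal M$.* On the event of Step 4, for $X=m(\mathcal M)$ or $X=\hat N_t(\mathcal M)$ with approximation $X_K$ and slope $a$ (Proposition 8.1),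
$$|X-av(\mathcal M)|-\varepsilon v(\mathcal M)\ge|X_K-a(v(K)+\bar v\,m(K))|-(1+|a|)\varepsilon'm(K)-\varepsilon C_0m(K).$$
Insert this in (9.4); the event costs only a factor $\frac12$. Since $m(K)\le3v(K)$, $\varepsilon,\varepsilon'$ are arbitrary, and only finitely many $K$ have $m(K)<m_0$, we get $X_K-a(v(K)+\bar vm(K))\simeq0\cdot v(K)$ under $x^{v(K)}w^{m(K)}$. Explicitly:

* $X=m$, slope $b_0>0$: $(\bar m-b_0\bar v)\,m(K)-b_0v(K)\simeq0\cdot v(K)$. If $\bar m-b_0\bar v\le0$, then $b_0v(K)\le\varepsilon v(K)+$light for all $\varepsilon$, so $v(K)$ is light; then $m(K)\le3v(K)$ and $N_\chi(K)\le v(K)$ for every $\chi$, and the proposition holds by (L6), with $b_T=\frac32$. Otherwise $m\simeq b_Tv$ with $b_T=b_0/(\bar m-b_0\bar v)>0$.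
* $X=\hat N_t$: $N_\chi(K)+(\bar I-a_0\bar v)m(K)-a_0v(K)\simeq0\cdot v(K)$, hence $N_\chi\simeq\mathrm{const}\cdot v$ for $\chi=\chi_0(t)$.

Since $Y$ is a finite random variable $\ge1$, $\chi_0$ is continuous on $[0,1]$ with $\chi_0(0)=0$, $\chi_0(1)=1$, so it takes all values in $(0,1)$ on $(0,1)$. ∎

## 10. Networks and 2-connected graphs

**Step 1: finiteness at the critical point.** *Purpose: to fix the weights $(r,y)$ of blocks that belong to critical connected graphs.* Fix $y>0$. Let $C(x,y),B(x,y)$ be the exponential generating functions (in vertices, $y$ per edge) of connected and 2-connected planar graphs ($K_1$ included in $C$, $K_2$ in $B$), and $'=\partial_x$. The block decomposition gives $C'=\exp(B'(xC'))$. Let $\rho$ be the radius of convergence of $C(\cdot,y)$. The number $c_{n,m}$ of connected planar graphs on $[n]$ with $m$ edges is at most $n!\,12^m$: such a graph ($m\ge1$) has a drawing, which can be rooted, and a rooted map has $n!$ labelings, so (F4) applies. As $m\le3n$, $\rho>0$. Let $F=xC'$. The series $\log C'=B'(F)$ has nonnegative coefficients dominated by those of $C'=e^{\log C'}$.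 So for $0<x<\rho$, $B'(F(x),y)<\infty$. Since $B'(x,y)\ge\sum_{k\ge3}\frac12x^{k-1}y^k$ (cycles), $x\le F(x)\le1/y$; in particular $\rho<\infty$. Letting $x\uparrow\rho$, monotone convergence gives
$$r:=F(\rho)<\infty,\qquad B'(r,y)=\log C'(\rho)=\log(r/\rho)<\infty.\tag{10.1}$$

**Step 2: masses of networks.** *Purpose: to show that network masses at $(r,y)$ are finite, so that Proposition 9.1 applies to their cores.* Give a network the weight $r^{\#\mathrm{int}}y^{\#\mathrm{edges}}/\#\mathrm{int}!$, where int stands for internal (non-pole) vertices. Networks with at least $3$ vertices containing the edge $0\infty$ correspond to 2-connected graphs with an oriented root edge. With $b_{k,m}$ the number of labeled 2-connected planar graphs with $k$ vertices and $m$ edges, there are $\frac{2m\,b_{k,m}}{k(k-1)}$ such networks with labels $1,\dots,k-2$. So their mass is $\sum2m\,b_{k,m}r^{k-2}y^m/k!\le\frac6rB'(r)<\infty$, as $m\le3k$. Deleting the edge $0\infty$ divides the mass by $y$. So the total network mass $D$ is finite. By (F3c) and Whitney's theorem,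
$$D=(1+y)e^{S+H}-1,\quad E:=D-S,\quad S=\sum_{j\ge2}r^{j-1}E^j,\quad D=\sum_{j\ge1}r^{j-1}E^j,\quad H=\tfrac12\tau(r,D),$$
where $S,H,E$ are the masses of S-items, H-items and E-networks. For $H$: a labeled core with ordered root edge has two drawings, and a rooted map with labels on the non-pole vertices has no automorphism, whence the factor $\frac12$. All these are finite and $rE<1$. In particular $\tau(r,D)<\infty$, so Proposition 9.1 applies at $(r,w=D)$.

**Step 3: the GW tree of an E-network.** *Purpose: to generate the Boltzmann E-network by i.i.d. labels.* By (F3c) and the formula $D=\sum_{j\ge1}r^{j-1}E^j$, an arbitrary network is a chain of $j\ge1$ E-networks. So E-networks are built from items whose constituents are E-networks. A list of items is *valid* if it is nonempty and not a single S-item. A label $\lambda$ is as follows: the numbers $\ell_S,\ell_H$ of S- and H-items are Poisson$(S)$, Poisson$(H)$; the edge $0\infty$ is present with probability $\frac y{1+y}$; all independent, conditioned on validity. An S-item has $j\ge2$ with probability $r^{j-1}E^j/S$. An H-item has a rooted 3-connected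 map $K$ with probability $\frac12r^{v-2}D^{m-1}/H$ ($v=v(K)$, $m=m(K)$) and, given $K$, chain lengths $j_f\ge1$ for its non-root edges $f$, i.i.d. with $P(j)=r^{j-1}E^j/D$. Let
$$c(\lambda)=\sum_Sj+\sum_H\sum_fj_f,\qquad s(\lambda)=\sum_S(j-1)+\sum_H\Big(v-2+\sum_f(j_f-1)\Big)$$
be the number of E-children and the number of new vertices, and $\omega(\lambda)$ the number of items. The total weight of valid lists is $(1+y)e^{S+H}-1-S=E$, so validity has probability $Ee^{-S-H}/(1+y)$, and a label has probability
$$\tfrac1E\,y^{[\text{edge}]}\,\tfrac1{\ell_S!\,\ell_H!}\,2^{-\ell_H}\,r^{s(\lambda)}E^{c(\lambda)}.$$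
A finite tree with $\nu$ nodes builds an E-network (chains run along edges of $K$ oriented by a fixed rule). Label its $k$ internal vertices uniformly at random. A given labeled E-network with $k$ internal vertices and $m$ edges arises from exactly $\prod_i\ell_S(\lambda_i)!\,\ell_H(\lambda_i)!\,2^{\ell_H(\lambda_i)}$ pairs (tree, labeling). Indeed S- and H-items contain labeled internal vertices and are therefore distinguishable, so different orderings give different pairs; each labeled core has two drawings, which are different as labeled rooted maps; everything else is determined. Since $\sum_ic(\lambda_i)=\nu-1$, the probability of the labeled E-network is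
$$\frac1{k!}E^{-\nu}E^{\nu-1}r^ky^m=\frac{r^ky^m}{k!\,E},$$
its Boltzmann probability. These sum to $1$, so the tree is a.s. finite. Also $P(c=0)>0$ (single edge). Thus Section 7 applies to the Boltzmann E-network.

**Step 4: label functionals.** *Purpose: to verify the hypothesis of Lemma 7.3 for the three functionals we need.* For $\chi\in(0,1)$ let
$$h_\chi(\lambda)=\sum_{\text{new core vertices }u}\chi^{d_K(u)}+\chi^2\cdot\#\{\text{new chain vertices}\}.$$
For an H-item put $c_H=\sum_fj_f$ and $\hat\jmath=\mathbb Ej_f\ge1$. As $rE<1$, $j_f$ has exponential tails, and Lemma 7.2 gives $\mathbb E[e^{\pm\theta\sum_f(j_f-\hat\jmath)-\theta\varepsilon(m-1)}|K]\le1$ for small $\theta$; so $c_H\simeq\hat\jmath\,m$. The law of $K$ is proportional to $r^vD^m$. So Proposition 9.1 and (L1)–(L3) give $m\simeq\frac1{\hat\jmath}c_H$, $v\simeq\frac1{\hat\jmath b_T}c_H$ and $N_\chi(K)\simeq\mathrm{const}\cdot c_H$. Therefore the item's contribution $v-2+c_H-(m-1)$ to $s$ is $\simeq a_sc_H$ with $a_s=\frac1{\hat\jmath b_T}+1-\frac1{\hat\jmath}\ge0$, and its contribution to $h_\chi$, which is $N_\chi(K)+\chi^2(c_H-(m-1))$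 up to at most $2$, is $\simeq a_hc_H$ for some $a_h$. For S-items $j$ has exponential tails, so any slope is allowed by (L6); use the same $a_s,a_h$. By Lemma 6.4, $s(\lambda)\simeq a_sc(\lambda)$ and $h_\chi(\lambda)\simeq a_hc(\lambda)$.

Finally $\varphi(\lambda):=\mathbf1[\omega\ge2]\log\omega!+\ell_H\log2$ is light: $\omega\le1+\ell_S+\ell_H$, and $\sum_k\frac{\Lambda^k}{k!}((k+1)!)^\theta2^{\theta k}<\infty$ for $\theta<1$, $\Lambda=S+H$. So $\varphi\simeq0\cdot c$. Lemma 7.3 gives, with $k_{\rm int}=\sum_{i\le\nu}s(\lambda_i)$ the number of internal vertices,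
$$\sum_{i\le\nu}h_\chi(\lambda_i)\simeq A_h\nu,\quad\sum_{i\le\nu}\varphi(\lambda_i)\simeq A_\varphi\nu,\quad k_{\rm int}\simeq A_s\nu,\quad A_s=\mathbb Es+a_s(1-\mathbb Ec)\ge\mathbb Es>0.\tag{10.2}$$

**Step 5: degrees in the Boltzmann E-network.** *Purpose: degrees are not functions of single labels; a martingale reduces them to $h_\chi$.* Let $X_t=\sum_{u\text{ internal}}t^{d(u)}$, $t\in(0,1)$, and let $\chi=\mathbb Et^{\text{pole degree of a Boltzmann E-network}}\in(0,1)$; pole degrees are $\ge1$, and the value is the same at both poles because exchanging the poles preserves masses. Explore the tree node by node. For a vertex $u$ already born, the unexplored subtrees are independent Boltzmann E-networks given $\mathcal F_i$, so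
$$\pi_i(u):=\mathbb E[t^{d(u)}|\mathcal F_i]=t^{\#\text{revealed edges at }u}\chi^{\#\text{unexplored E-nodes at }u}.$$
At birth, $\pi=\chi^{d_K(u)}$ for a core vertex (one adjacent E-node per edge of $K$ at $u$) and $\pi=\chi^2$ for a chain vertex. At time $\nu$, $\pi=t^{d(u)}$. Exploring node $i$ changes $\pi(u)$, among vertices already born, only for its two poles. So
$$X_t=\sum_{i\le\nu}h_\chi(\lambda_i)+\sum_{i\le\nu}Y_i,\qquad|Y_i|\le2,\quad\mathbb E[Y_i|\mathcal F_{i-1}]=0.$$
By Hoeffding's lemma, $\mathbb E[e^{\pm\theta Y_i-\theta\varepsilon c_i-\theta\varepsilon}|\mathcal F_{i-1}]\le e^{2\theta^2-\theta\varepsilon}\le1$ for $\theta\le\varepsilon/2$. Lemma 7.1 gives $\sum Y_i\simeq0\cdot\nu$. By (10.2), $A_s>0$, (L3) and (L2), both $X_t$ and $\sum_{i\le\nu}\varphi(\lambda_i)$ are $\simeq$ constant multiples of $k_{\rm int}$.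

**Step 6: from networks to rooted blocks.** *Purpose: to transfer the results to the objects that occur in connected graphs.* Let $\mathsf b$ be the measure on labeled 2-connected planar graphs (including $K_2$) with a root vertex, of mass $r^{k-1}y^m/k!$ per labeled graph with $k$ vertices, $m$ edges and chosen root. Its total mass is $\sum b_{k,m}k\,r^{k-1}y^m/k!=B'(r)$. Put $c(B)=k-1$. For $k\ge3$, a pair ($B$, oriented edge) is an E-network $N$ containing the edge $0\infty$ (it has at least two items). A labeled $B$ gives total network mass $2m\,r^{k-2}y^m/k!$. So for isomorphism-invariant $f\ge0$,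
$$\sum_{B:\,k\ge3}\frac{k\,r^{k-1}y^m}{k!}f(B)=\sum_{N\ni0\infty}\frac{kr}{2m}\,\mathrm{mass}(N)f(B_N),\qquad\frac{kr}{2m}\le\frac r2,$$
since $m\ge k$. Thus (L5) transfers relations $\simeq$ from the Boltzmann E-network to $\mathsf b$. The case $k=2$ is a single isomorphism class and does not affect relations $\simeq$.

*Embeddings of a block.* Let $B$ ($k\ge3$) be seen as such a network. The recursive decomposition (F3c) is its SPQR tree seen from the edge $0\infty$. An S-item is an S-node; an H-item is an R-node with skeleton the core; the $\omega$ parallel items of an E-node form, together with one more edge standing for the rest of $B$, a P-node if there are at least three parallel edges. So a non-root E-node with $\omega\ge2$ items is a P-node of degree $\omega+1$, with factor $\omega!$ in (F6). At the root there is no rest of $B$, since the edge $0\infty$ is one of the $\omega_{\rm root}\ge2$ items. The root gives a P-node of degree $\omega_{\rm root}$, factor $(\omega_{\rm root}-1)!$, if $\omega_{\rm root}\ge3$, and none if $\omega_{\rm root}=2$. In all cases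
$$\log e(B)=\sum_i\varphi(\lambda_i)-\log\omega_{\rm root},\tag{10.3}$$
and $\log\omega_{\rm root}$ is light. *Check:* $K_4$ minus an edge with poles $a,c$ (Section 1): $\log2!+\log2!-\log2=\log2$; with poles $a,b$: $\log3!-\log3=\log2$.

**Proposition 10.1.** Under $\mathsf b$: (i) $\log e(B)\simeq a_Bc(B)$ for some constant $a_B$. (ii) If $\phi:\{1,2,\dots\}\to\mathbb R$ has finite support, then $\sum_{u\ne\text{root}}\phi(d_B(u))\simeq a_\phi c(B)$ for some $a_\phi$.

*Proof.* Since $c(B)=k_{\rm int}+1$, (i) follows from (10.3) and Step 5. (ii) For $\phi(d)=t^d$ it follows from Step 5, because adding the two poles and removing the root changes the sum by at most $3$. The span of $\{(t^d)_{d\ge1}:0<t<1\}$ is dense in $c_0(\mathbb N)$: an annihilating $\ell^1$-sequence has vanishing power series, hence is $0$. So for each $\delta>0$ a finitely supported $\phi$ is within $\delta$, uniformly, of a finite linear combination of such functions. Replacing $\phi$ by it changes the sum by at most $\delta c(B)$, and (L4) applies. ∎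

## 11. Connected graphs

**Step 1: the embedding formula.** *Purpose: to write $e(G)$ as a product over blocks and vertices.*

**Proposition 11.1.** For a connected planar graph $G$ with at least $2$ vertices,
$$e(G)=\prod_Be(B)\prod_vw_v,\qquad w_v=\frac{(d_v-1)!}{(d_v-k_v+1)!}\prod_{B\ni v}d_B(v).\tag{11.1}$$

*Proof.* A planar rotation system induces planar ones on the blocks. At $v$ no two blocks $A,B$ alternate: if darts $a_1,b_1,a_2,b_2$ of $A,B$ alternate around $v$, a cycle of $A$ through $a_1,a_2$ separates $b_1$ from $b_2$, but $B-v$ is connected and disjoint from that cycle. So the partition of the darts at $v$ into blocks is non-crossing.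

Conversely, suppose the blocks have planar rotation systems and are non-crossing at each vertex. We show planarity by induction on the number of blocks; one block is clear. Otherwise some $v$ lies in at least $2$ blocks, and some block has contiguous darts at $v$. Indeed, among all pairs (block at $v$, nonempty arc between two cyclically consecutive darts of it) take one with the shortest arc; a block with a dart in this arc has, by non-crossing, all its darts there; if it were not contiguous, it would have a nonempty shorter arc. Let $A$ be a contiguous block, $G_1$ be $A$ together with everything attached to $A$ at vertices other than $v$, and $G_2$ the rest together with $v$. By induction both are planar, and $G$ arises by drawing $G_1$, cut open at a corner at $v$, inside a corner of $G_2$ at $v$. So $G$ is planar.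

It remains to count, at $v$, the non-crossing cyclic orders of the $d$ darts that induce given cyclic orders on the $k$ blocks of sizes $d_1,\dots,d_k$. By (F5) there are $\frac{d!}{(d-k+1)!}$ non-crossing partitions of the positions $1,\dots,d$ with parts assigned to the blocks, and then $\prod d_j$ placements. Divide by the $d$ rotations, which act freely. ∎

*Check:* for two triangles sharing a vertex, $w_v=\frac{3!}{3!}\cdot2\cdot2=4$; indeed of the $6$ cyclic orders of $a_1,a_2,b_1,b_2$ exactly $2$ alternate. For trees, $k_v=d_v$ and $w_v=(d_v-1)!$, as in Section 3.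

**Step 2: the GW tree of a connected graph.** *Purpose: to generate random connected planar graphs by i.i.d. labels.* A label $\lambda$ is a sequence of $\kappa\sim$ Poisson$(B'(r))$ i.i.d. rooted blocks with law $\mathsf b/B'(r)$, the non-root vertices renumbered $1,\dots,k-1$ by rank. A rooted block so numbered has $\mathsf b$-mass $k\cdot r^{k-1}y^m/k!=r^{k-1}y^m/(k-1)!$. The root of each block is identified with the node, the non-root vertices are the children, and $c(\lambda)=\sum_{B\in\lambda}c(B)$. A finite tree builds a rooted connected planar graph whose vertices are the nodes; label these uniformly at random by $1,\dots,n$. A given labeled rooted graph with $n$ vertices and $m$ edges arises from $\prod_i\kappa_i!\prod_B(k_B-1)!$ pairs (tree, labeling): orderings of the blocks below each vertex, and numberings of their non-root vertices. So by (10.1) it has probability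
$$\frac1{n!}\prod_ie^{-B'(r)}\prod_Br^{k_B-1}y^{m_B}=\frac1{n!}\Big(\frac\rho r\Big)^nr^{n-1}y^m=\frac{\rho^ny^m}{n!\,r}.\tag{11.2}$$
These sum to $\rho C'(\rho)/r=F(\rho)/r=1$, so the tree is a.s. finite. Clearly $P(c=0)>0$, and $\nu=n$ is the number of vertices. Let $v_1,v_2,\dots$ be the vertices in preorder.

**Proposition 11.2.** Under this law, $\log e(G)\simeq a\,\nu$ for some constant $a=a(y)$.

By (11.1), with $w_{v_1}:=1$ if $\nu=1$, $\log e(G)=\sum_{i\le\nu}g_1(\lambda_i)+\sum_{i\le\nu}\log w_{v_i}$ with $g_1(\lambda)=\sum_{B\in\lambda}\log e(B)$. By Proposition 10.1(i), Lemma 6.4 and Lemma 7.3, $\sum g_1(\lambda_i)\simeq A_1\nu$. The remaining steps treat the vertex factors.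

**Step 3: bounds on vertex factors.** *Purpose: $w_{v_i}$ couples the label of $v_i$ with its degree in the parent block; we separate the two.* For $2\le i\le\nu$ let $\delta_i\ge1$ be the degree of $v_i$ in its parent block; it is $\mathcal F_{i-1}$-measurable. For $i=1$ and $i>\nu$ put $\delta_i=0$. Let $\kappa$ be the number of blocks in $\lambda$, $d_j$ their root degrees, $\Sigma=\sum d_j\le c(\lambda)$. For $2\le i\le\nu$, $v_i$ lies in $\kappa+1$ blocks and $\log w_{v_i}=g(\delta_i,\lambda_i)\ge0$ (a number of orders is $\ge1$), where $g=0$ if $\kappa=0$, and for $\kappa\ge1$, with $d=\delta+\Sigma\le\delta(1+\Sigma)$,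
$$g(\delta,\lambda)=\log\frac{(d-1)!}{(d-\kappa)!}+\log\delta+\sum\log d_j\le(\kappa-1)\log d+\log\delta+\kappa\log(1+\Sigma)\le\kappa\log\delta+2\kappa\log(1+\Sigma).$$
From $\kappa u\le\kappa\log\kappa+e^u$, used with $u=\log\sqrt\delta$ and $u=\log\sqrt{1+\Sigma}$,
$$g(\delta,\lambda)\le2\sqrt\delta+\eta(\lambda),\qquad\eta=6\kappa\log\kappa+4\sqrt{1+\Sigma}\quad(0\log0=0).$$
Since $\kappa\log\kappa$ is light (Section 6) and $4\sqrt{1+\Sigma}\le\varepsilon c+C_\varepsilon$, we have $\eta\simeq0\cdot c$; in particular $\mathbb E\eta<\infty$. Similarly, for the root, which lies in $\kappa$ blocks, $\log w_{v_1}\le2\kappa\log(1+\Sigma)\le\eta(\lambda_1)\le\varepsilon c(\lambda_1)+\text{light}\le\varepsilon\nu+$light. Put $\hat g(\delta)=\mathbb E\,g(\delta,\lambda)\le2\sqrt\delta+\mathbb E\eta$.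

**Step 4: large degrees.** *Purpose: to show that vertices with $\delta_i>L$ contribute little.* $\sum_i\delta_i\le2\,\#\text{edges}\le6\nu$, hence $\sum_{\delta_i>L}2\sqrt{\delta_i}\le12\nu/\sqrt L$ and $\#\{i:\delta_i>L\}\le6\nu/L$. Given $\varepsilon$, choose $\theta$ with $\phi_0:=\mathbb Ee^{\theta(\eta-\varepsilon c)}<\infty$. Then
$$\mathbb E\exp\sum_{i\le n}\mathbf1[\delta_i>L]\big(\theta\eta(\lambda_i)-\theta\varepsilon c_i-\log^+\phi_0\big)\le1,$$
because the indicator is $\mathcal F_{i-1}$-measurable. On $\nu=n$ the subtracted terms sum to at most $\theta\varepsilon n+6n\log^+\phi_0/L\le2\theta\varepsilon n$ for $L\ge L(\varepsilon)$, so $\mathbb E[e^{\theta(\sum_{\delta_i>L}\eta(\lambda_i)-3\varepsilon n)};\nu=n]\le e^{-\theta\varepsilon n}$. Summing over $n$: for every $\varepsilon'>0$ and $L$ large,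
$$0\le\sum_{\delta_i>L}g(\delta_i,\lambda_i)+\log w_{v_1}\le\varepsilon'\nu+\text{light}.$$

**Step 5: small degrees; proof of Proposition 11.2.** *Purpose: to replace $g(\delta_i,\lambda_i)$ by its conditional mean, which is a functional of parent labels.* Let $Y_i=\mathbf1[1\le\delta_i\le L](g(\delta_i,\lambda_i)-\hat g(\delta_i))$. For each of the finitely many $1\le\delta\le L$, $W=\pm(g(\delta,\lambda)-\hat g(\delta))-\varepsilon c-\varepsilon$ is integrable, $\mathbb EW<0$, and $W^+\le$ const $+(\eta-\varepsilon c)^+$ is light. Lemmas 7.2 and 7.1 give $\sum Y_i\simeq0\cdot\nu$. Further, each $v_i$, $2\le i\le\nu$, is a non-root vertex of exactly one block of exactly one label, so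
$$\sum_{2\le i\le\nu}\hat g(\delta_i)\mathbf1[\delta_i\le L]=\sum_{i\le\nu}h_L(\lambda_i),\qquad h_L(\lambda)=\sum_{B\in\lambda}\sum_{u\ne\text{root}}\hat g(d_B(u))\mathbf1[d_B(u)\le L].$$
By Proposition 10.1(ii) and Lemma 6.4, $h_L(\lambda)\simeq a_Lc(\lambda)$, and Lemma 7.3 gives $\sum_{i\le\nu}h_L(\lambda_i)\simeq A_L\nu$. So, with Step 4, $\log e(G)$ differs by at most $\varepsilon'\nu+$light from a quantity $\simeq(A_1+A_L)\nu$. Letting $L\to\infty$, (L4) finishes the proof. ∎

## 12. Fixing the number of edges: the concentration statement

We must condition the law of Section 11 on $\nu=n$ and $m_n$ edges. Proposition 11.2 survives this if the conditioning event has probability $e^{-o(n)}$, and that is a matter of choosing $y$.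

Let $a_{n,m}=c_{n,m}/n!$ and $A(n,m')=\frac12a_{n,m'-1}$. We have $A(n,m')>0$ if and only if $(n,m')\in\{(1,1),(2,2)\}$ or $n\ge3$, $n\le m'\le3n-5$.

**Step 1: supermultiplicativity.** *Purpose: an inequality that forces $\frac1n\log a_{n,m}$ to follow a concave profile.* Join two connected planar graphs on complementary label sets of sizes $n_1,n_2$ (sum $n$) by one of $n_1n_2$ edges. The result has at most $n-1$ bridges, each with two sides, so it arises at most $2(n-1)$ times, and $c_{n,m_1+m_2+1}\ge\binom n{n_1}c_{n_1,m_1}c_{n_2,m_2}\frac{n_1n_2}{2(n-1)}$. As $n_1n_2\ge n-1$, this gives $A(P_1+P_2)\ge A(P_1)A(P_2)$ for $P_i=(n_i,m_i')$.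

For $s\in[1,3)$ let $\psi(s)$ be the supremum of $\sum\lambda_P\frac1{n_P}\log A(P)$ over finite convex combinations of points $P=(n_P,m'_P)$ with $A(P)>0$ and $\sum\lambda_P\frac{m'_P}{n_P}=s$. It is concave. It is finite because the values are $\le3\log12$ (Section 10, Step 1) and the ratios $m'_P/n_P$ contain $1$ and accumulate at $3$. So it is continuous on $(1,3)$, and $A(n,m')\le e^{n\psi(m'/n)}$ whenever $A(n,m')>0$.

**Lemma 12.1.** For compact $I\subset(1,3)$: $\frac1n\log a_{n,m}\ge\psi(m/n)-o(1)$ uniformly for $m/n\in I$.

*Proof.* Let $\delta>0$. Take $1<s_0<\dots<s_N<3$ with $I\subset[s_0,s_N]$ and oscillation of $\psi$ at most $\delta$ on each $[s_i,s_{i+1}]$. For each $s_i$ choose a finite convex combination with abscissa $s_i$ and value $\ge\psi(s_i)-\delta$; let $\mathcal P$ be the finite set of all $P$ that occur. For $s\in[s_i,s_{i+1}]$ the corresponding convex combination of the two chosen ones has abscissa $s$ and value $\ge\psi(s)-2\delta$. Apply this to $s=m/n\in I$ and write $(\lambda_P)_{P\in\mathcal P}$ for the weights. Let $K_1=\sum_{\mathcal P}n_P$, $K_2=\sum_{\mathcal P}m'_P$,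 let $T$ be an integer with $T(s_0-1)\ge K_1$ and $T(3-s_N)\ge K_2+6$ (so $T\ge3$), and for $n\ge T$ put $k_P=\lfloor\lambda_P(n-T)/n_P\rfloor$. The remainder $(n_*,m'_*)=(n,m+1)-\sum k_PP$ satisfies $T\le n_*\le T+K_1$ and $Ts+1\le m'_*\le Ts+1+K_2$, because $\sum\lambda_P(n-T)=n-T$ and $\sum\lambda_P(n-T)m'_P/n_P=(n-T)s=m-Ts$. Hence
$$n_*\le T+K_1\le Ts_0<m'_*\le Ts_N+1+K_2\le3T-5\le3n_*-5.$$
So $A(n_*,m'_*)>0$, and the remainder takes finitely many values. Supermultiplicativity gives
$$\log A(n,m+1)\ge\sum k_P\log A(P)-O(1)\ge n\sum\lambda_P\tfrac{\log A(P)}{n_P}-O(1)\ge n(\psi(m/n)-2\delta)-O(1),$$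
with $O(1)$ depending only on $\delta$ (and the choices made for it), and $a_{n,m}=2A(n,m+1)$. ∎

**Step 2: choice of $y$.** *Purpose: to make $m\approx\mu n$ edges subexponentially likely.* Given $\mu\in(1,3)$, choose $y>0$ with $-\log y$ a supergradient of the concave function $\psi$ at $\mu$. Then $\psi(s)+s\log y\le\psi(\mu)+\mu\log y$ for all $s$, so $A(n,m')y^{m'}\le e^{n(\psi(\mu)+\mu\log y)}$ for all $(n,m')$ with $A(n,m')>0$. So $\sum_ma_{n,m}y^m\le\frac{6n}ye^{n(\psi(\mu)+\mu\log y)}$ and $\rho(y)\ge e^{-\psi(\mu)-\mu\log y}$. With Lemma 12.1 and the continuity of $\psi$, for $m_n/n\to\mu$, in the law of Section 11 with this $y$, (11.2) gives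
$$P(\nu=n,\ \#\text{edges}=m_n)=\frac{n\,a_{n,m_n}\rho^ny^{m_n}}r\ge e^{-o(n)}.\tag{12.1}$$

**Step 3: proof of the main assertion.** *Purpose: to condition.* Let $a_\mu=a(y)$. By Proposition 11.2, for every $\varepsilon>0$ there are $\theta>0$, $C$ with $\mathbb E[e^{\theta(|\log e(G)-a_\mu n|-\varepsilon n)};\nu=n]\le C$ for all $n$. By (11.2), conditioned on $\nu=n$ and $m_n$ edges, $G$ without its root is distributed as $G_{n,m_n}$. By (12.1),
$$\mathbb E\,e^{\theta|\log e_{n,m_n}-a_\mu n|}\le e^{\theta\varepsilon n+o(n)},\tag{12.2}$$
and Markov's inequality gives $\mathbb P(|\frac1n\log e_{n,m_n}-a_\mu|>2\varepsilon)\le e^{-\theta\varepsilon n+o(n)}$. This is the main assertion of Theorem 2.1. The limit determines $a_\mu$ uniquely, irrespective of the choice of $y$.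

**Step 4: $a_\mu\le\log b_\mu$.** *Purpose: the inequality in the conjecture, by the first moment.* For $\varepsilon>0$ and large $n$, $\mathbb P(e_{n,\lfloor\mu n\rfloor}\ge e^{(a_\mu-\varepsilon)n})\ge\frac12$, so by (2.1) $c_\mu b_\mu^n(1+o(1))=\mathbb E(e_{n,\lfloor\mu n\rfloor})\ge\frac12e^{(a_\mu-\varepsilon)n}$. Hence $a_\mu-\varepsilon\le\log b_\mu$ for all $\varepsilon>0$. The conjecture is proved. ∎

## 13. $L^p$ convergence, continuity, and pendant triples

**Step 1: item 2, $L^p$.** *Purpose: to integrate the tail bound.* By (12.2), for each $\varepsilon>0$ there is $\theta>0$ with $\mathbb P(|\frac1n\log e_{n,m_n}-a_\mu|>u)\le e^{-\theta(u-\varepsilon)n+o(n)}$ for all $u>0$, the $o(n)$ not depending on $u$. For $u>2\varepsilon$ we have $u-\varepsilon\ge\frac u2$, so the integral of $pu^{p-1}$ times this bound over $u>2\varepsilon$ tends to $0$. Thus $\limsup\mathbb E|\frac1n\log e_{n,m_n}-a_\mu|^p\le(2\varepsilon)^p$, and $\varepsilon$ is arbitrary.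

**Step 2: item 3, continuity.** *Purpose: to use that the theorem holds for every sequence $m_n$.* If $\mu_j\to\mu$ in $(1,3)$, choose $n_1<n_2<\cdots$ such that $n_j-1\le\lfloor\mu_jn_j\rfloor\le3n_j-6$ and $\mathbb P(|\frac1{n_j}\log e_{n_j,\lfloor\mu_jn_j\rfloor}-a_{\mu_j}|>\frac1j)\le\frac1j$. Put $m_{n_j}=\lfloor\mu_jn_j\rfloor$ and $m_n=\lfloor\mu n\rfloor$ for other large $n$. Then $m_n/n\to\mu$, so $\frac1{n_j}\log e_{n_j,m_{n_j}}\to a_\mu$ in probability, and therefore $a_{\mu_j}\to a_\mu$.

**Step 3: independent binary choices in $G_{n,m}$.** *Purpose: to exhibit linearly many places where $e$ is doubled or not, independently.* Let $m_n=\lfloor\mu n\rfloor$. For $n>6$ call a 3-set $A\subset V(G)$ a *pendant triple* if $G[A]$ is connected with exactly $2$ edges and exactly one edge leaves $A$. (*Example:* in a path on $n>6$ vertices, the first three and the last three vertices.) Each such $A$ is a side of a bridge. Two sides of bridges are nested, disjoint or cover $V$, so for $n>6$ distinct pendant triples are disjoint. The edge leaving $A$ does not end in another pendant triple $A'$; otherwise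 no edge leaves $A\cup A'$ and $V=A\cup A'$.

With $u\in A$ the attachment vertex, $(G[A],u)$ is one of the $9$ rooted labeled trees on $A$: $6$ paths rooted at an end, $3$ rooted at the center. Replace this rooted tree by another one on $A$, keeping the outer end of the leaving edge. This keeps $n,m$, connectedness, planarity, and the family of pendant triples. Indeed a set $A'\ne A$ that is a pendant triple after the change is disjoint from $A$ and does not contain the outer end, so none of its edges is affected and it was a pendant triple before; the converse is the same statement. By (11.1) the replacement changes $e(G)$ only through $w_u$, which is $1$ for end-rooted paths (two bridges at $u$) and $2!=2$ for center-rooted ones (three bridges at $u$); the other vertices of $A$ have $w=1$ in all cases, and at the outer end nothing changes. Hence, with $\Pi$ the number of pendant triples, conditionally on the equivalence class of $G_{n,m}$ under such replacements (a class with $9^\Pi$ elements),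
$$e(G)=e_0\,2^\Xi,\qquad\Xi\sim\mathrm{Bin}(\Pi,\tfrac13),\qquad e_0\ge1\text{ and }\Pi\text{ determined by the class.}\tag{13.1}$$

**Step 4: $\Pi$ is linear in $n$.** *Purpose: to make (13.1) effective on the scale $n$.* In the law of Section 11, if $\lambda_{i-1}=\lambda_i=\lambda_{i+1}=\{K_2\}$ and $\lambda_{i+2}=\emptyset$ for some $i\ge2$ with $i+2\le\nu$, then by preorder $v_{i-1},v_i,v_{i+1},v_{i+2}$ is a path, each vertex the only child of the preceding one, and $\{v_i,v_{i+1},v_{i+2}\}$ is a pendant triple. For the disjoint index windows $\{4j+1,\dots,4j+4\}$ these events are independent with a fixed positive probability, as $P(\lambda=\{K_2\})=ry\,e^{-B'(r)}>0$ and $P(\lambda=\emptyset)=e^{-B'(r)}>0$. By Chernoff's bound, $P(\nu=n,\Pi<\gamma n)\le e^{-c'n}$ for some $\gamma,c'>0$ and large $n$. By (12.1), $\Pi\ge\gamma n$ in $G_{n,m_n}$ with probability $\to1$.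

**Step 5: item 1, $a_\mu>0$.** *Purpose: a lower bound from the doublings.* With probability $\to1$, $\log e\ge\Xi\log2\ge\frac14\gamma n\log2$. So $a_\mu\ge\frac\gamma4\log2>0$.

**Step 6: item 1, $a_\mu<\log b_\mu$.** *Purpose: averaging over $\Xi$ gains an exponential factor over the typical value.* Let $\varepsilon>0$. With probability $\to1$: $\Pi\ge\gamma n$, $\log e\ge(a_\mu-\varepsilon)n$, $\Xi\le(\frac13+\varepsilon)\Pi$. Hence with probability $\ge\frac12$, for large $n$, the class satisfies $\Pi\ge\gamma n$ and $e_0\ge e^{(a_\mu-\varepsilon)n}2^{-(1/3+\varepsilon)\Pi}$. As $\mathbb E[e\mid\text{class}]=e_0(\frac23+\frac13\cdot2)^\Pi=e_0(\frac43)^\Pi$,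
$$\mathbb E(e_{n,m_n})\ge\tfrac12e^{(a_\mu-\varepsilon)n}\Big(\tfrac43\,2^{-1/3-\varepsilon}\Big)^{\gamma n}$$
for $\varepsilon$ small enough that the base is $\ge1$; here $\frac43\,2^{-1/3}>1$ because $(\frac43)^3=\frac{64}{27}>2$. Using (2.1), letting $n\to\infty$ and then $\varepsilon\to0$: $\log b_\mu\ge a_\mu+\gamma\log(\tfrac43\,2^{-1/3})>a_\mu$.

**Step 7: item 4, optimal speed.** *Purpose: to force all binary choices one way, at exponential cost.* Let $\varepsilon=\varepsilon_0=\frac\gamma8\log2$. With probability $\to1$, $\Pi\ge\gamma n$, $\frac\Pi4\le\Xi\le\frac\Pi2$ and $|\log e-a_\mu n|\le\varepsilon n$. So with probability $\ge\frac12$, for large $n$, the class satisfies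
$$\Pi\ge\gamma n,\qquad\log e_0\ge(a_\mu-\varepsilon)n-\tfrac\Pi2\log2,\qquad\log e_0\le(a_\mu+\varepsilon)n-\tfrac\Pi4\log2.$$
Given such a class, $\Xi=\Pi$ has probability $3^{-\Pi}\ge3^{-n}$, and then $\log e=\log e_0+\Pi\log2\ge(a_\mu-\varepsilon+\frac\gamma2\log2)n\ge(a_\mu+\varepsilon_0)n$. Also $\Xi=0$ has probability $(2/3)^\Pi\ge(2/3)^n$, and then $\log e=\log e_0\le(a_\mu+\varepsilon-\frac\gamma4\log2)n=(a_\mu-\varepsilon_0)n$. Both events therefore have probability at least $\frac12\,3^{-n}$, which proves item 4 and completes the proof of Theorem 2.1. ∎
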